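# Bounded and unbounded solutions of $z_{n+1}=\dfrac{\alpha+z_n}{Cz_{n-1}+z_{n-2}}$

## 1. Solutions, states, six-cycles, and the boundedness dichotomy

Throughout, $\alpha>0$ and $C>0$ are fixed parameters.

**Definition 1 (solution).** A solution of
$$z_{n+1}=\frac{\alpha+z_n}{Cz_{n-1}+z_{n-2}},\qquad n=0,1,2,\ldots \tag{1}$$
is a sequence $\{z_n\}_{n\ge-2}$ with $z_{-2},z_{-1},z_0\ge0$ that satisfies (1) and for which no denominator $Cz_{n-1}+z_{n-2}$ is zero.

All terms of a solution are nonnegative, so each denominator, being nonzero, is positive. The numerator is at least $\alpha>0$, so $z_n>0$ for every $n\ge1$. For example, $(z_{-2},z_{-1},z_0)=(0,1,0)$ gives a solution: $z_1=\alpha/C$, then $z_2=\alpha+\alpha/C$, then the denominator $Cz_1+z_0=\alpha$ is positive, and all later denominators contain two positive terms. In contrast $(0,0,1)$ is not allowed, because the first denominator is zero.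

**Definition 2 (bounded, unbounded).** A solution is bounded if $z_n\le K$ for some constant $K$ and all $n$. Otherwise it is unbounded, which means $\limsup z_n=\infty$.

For example, a constant sequence $\bar z$ is a solution when $(C+1)\bar z^2=\alpha+\bar z$, that is, $\bar z=\frac{1+\sqrt{1+4\alpha(C+1)}}{2(C+1)}$. So for all parameters there is at least one bounded solution.

**Definition 3 (normalized equation).** Put $x_n=Cz_n$ and $\lambda=\alpha C^2$. Multiplying (1) by $C$ and substituting $z=x/C$ gives $x_{n+1}=\frac{C\alpha+x_n}{x_{n-1}+x_{n-2}/C}$, and multiplying numerator and denominator by $C$,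
$$x_{n+1}=\frac{\lambda+Cx_n}{Cx_{n-1}+x_{n-2}}. \tag{2}$$

For $C=1$, $\alpha=\frac12$ we have $x_n=z_n$ and $\lambda=\frac12$. For $C=2$, $\alpha=\frac14$ we have $\lambda=1$ and $x_{n+1}=\frac{1+2x_n}{2x_{n-1}+x_{n-2}}$. A solution is bounded in the $z$ scale exactly when it is bounded in the $x$ scale. Since $x_n>0$ for $n\ge1$, after a shift of index we may assume that all terms are positive.

**Definition 4 (state, state map).** A state is a triple $s=(a,b,c)\in(0,\infty)^3$, and
$$T(a,b,c)=\Bigl(b,\;c,\;\frac{\lambda+Cc}{Cb+a}\Bigr).$$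
If $s=(x_{-2},x_{-1},x_0)$, then $T^ks=(x_{k-2},x_{k-1},x_k)$.

For example, with $C=1$ and $\lambda=\frac12$, $T(\frac1{100},1,100)=(1,100,\frac{100.5}{1.01})$.

**Definition 5 (period-six solution).** A solution has period six if $z_{n+6}=z_n$ for all $n$ (a smaller period is allowed). A solution $z$ converges to a period-six solution $p$ if $z_n-p_n\to0$.

For example, take $a,b>0$ and let $p_{n+1}=p_n/p_{n-1}$ with first two terms $a,b$. The sequence is
$$a,\ b,\ \tfrac ba,\ \tfrac1a,\ \tfrac1b,\ \tfrac ab,\ a,\ b,\ldots \tag{3}$$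
It has period six and $p_{n+1}p_{n-2}=1$. Since also $p_{n+1}p_{n-1}=p_n$, we get $p_{n+1}(Cp_{n-1}+p_{n-2})=Cp_n+1$. So for $\lambda=1$ every sequence (3) solves (2).

With these words in place, here is what we want to know. The paper "Open Problems And Conjectures On Rational Systems In Three Dimensions" poses the following.

**Conjecture.** Equation (1) has unbounded solutions in some range of the parameters: there exist $\alpha>0$ and $C>0$ for which (1) has an unbounded solution.

The conjecture is true, and the exact range of parameters can be given.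

**Theorem.**

* **(a)** If $\alpha C^2<1$, there is a set of positive initial conditions with nonempty interior all of whose solutions satisfy $\limsup z_n=\infty$ and $\liminf z_n=0$. It contains $(z_{-2},z_{-1},z_0)=\frac1C(V^{-1},1,V)$ for all sufficiently large $V$. For these solutions there are constants $0<c_1<c_2$ (depending on the solution) with $e^{c_1\sqrt n}\le\max_{m\le n}z_m\le e^{c_2\sqrt n}$ for all large $n$.
* **(b)** If $\alpha C^2=1$, every solution converges to a period-six solution, one satisfying $Cz_{n+1}z_{n-1}=z_n$. In particular every solution is bounded.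
* **(c)** If $\alpha C^2>1$, there are $0<m<M'$ (depending only on $\alpha,C$) such that every solution eventually lies in $[m,M']$. In particular every solution is bounded.

Hence (1) has an unbounded solution if and only if $\alpha C^2<1$. For instance, $C=1$ and $\alpha=\frac12$ prove the conjecture.

Conventions for the rest: $K,c>0$ and the constants in $O(\cdot)$ depend only on $\lambda$ and $C$, and $K,c$ may change from line to line. We write $A\asymp B$ when $cA\le B\le KA$.

## 2. Large six-cycles at $\lambda=1$, and one large state at $\lambda=\frac12$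

Take $\lambda=1$ and call two consecutive terms of the cycle (3) $y$ and $V$, with $V$ large. One period, starting one term earlier, is
$$\tfrac yV,\quad y,\quad V,\quad \tfrac Vy,\quad \tfrac1y,\quad \tfrac1V,\quad\text{then again}\quad \tfrac yV,\ y,\ V. \tag{4}$$
So at $\lambda=1$ there are cycles of arbitrarily large size, each of them bounded. If $\lambda$ is moved away from $1$, we may hope that a large state still nearly returns after six steps, with a slow drift, and that the drift decides everything.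

Let us try $C=1$, $\lambda=\frac12$ and the state $(x_{-2},x_{-1},x_0)=(\frac1{100},1,100)$. By hand,
$$x_1=\tfrac{100.5}{1.01}\approx99.505,\qquad x_2\approx\tfrac{100.005}{101}\approx0.9901,\qquad x_3\approx\tfrac{1.4901}{199.505}\approx0.00747,$$
$$x_4\approx\tfrac{0.50747}{100.495}\approx0.00505,\qquad x_5\approx\tfrac{0.50505}{0.99762}\approx0.5063,\qquad x_6\approx\tfrac{1.00626}{0.012519}\approx80.4.$$
The shape of (4) is visible. But the coordinate that was $100$ has come back as about $80$, although for $\lambda=\frac12$ the theorem promises unbounded solutions. We now compute the drift in general.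

## 3. Six steps from a large state

**Definition 6 (the region $\mathcal G$).** Let
$$\mathcal G=\{(w,y,V):\ V\ge1,\quad V^{-1/2}\le y\le V^{4/5},\quad V^{-2}\le w\le yV^{-1/2}\}.$$

For example, $(V^{-1},1,V)\in\mathcal G$ for every $V\ge1$. More generally, the state $(y/V,y,V)$ read off from (4) is in $\mathcal G$ if $V\ge 1$ and $V^{-1/2}\le y\le V^{4/5}$, since then $w/y=1/V\le V^{-1/2}$ and $w=y/V\ge V^{-3/2}\ge V^{-2}$. On the other hand $(1,1,V)\notin\mathcal G$ for $V>1$, because $1>V^{-1/2}$.

Let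
$$N(y)=(1+Cy)(y+C)=Cy^2+(C^2+1)y+C,\qquad N_\lambda=C+\lambda(N-C),\qquad H=\frac{\lambda N}{N_\lambda}.$$

**Lemma 1.** There is $V_0$, depending only on $\lambda,C$, such that for $s=(x_{-2},x_{-1},x_0)=(w,y,V)\in\mathcal G$ with $V\ge V_0$,
$$x_1=\tfrac Vy(1+O(V^{-1/2})),\quad x_2=\tfrac1y(1+O(V^{-1/5})),\quad x_3=\tfrac{\lambda y+C}{V(y+C)}(1+O(V^{-1/5})),$$
$$x_4=\tfrac{\lambda y}V(1+O(V^{-1/2})),\quad x_5=\lambda y(1+O(V^{-1/5})),\quad x_6=V\,H(y)\,(1+O(V^{-1/5})).$$

*Proof.* The purpose is to apply (2) six times, deciding each time which summands matter. All quantities are positive, so the relative error of a sum is at most the largest relative error of its summands.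

For $x_1=\frac{\lambda+CV}{Cy+w}$: here $\lambda/(CV)=O(V^{-1})$ and $w/(Cy)=O(V^{-1/2})$. So $x_1=\frac Vy(1+O(V^{-1/2}))$. Note that $V/y\ge V^{1/5}$, hence $1/x_1=O(V^{-1/5})$ and $y/V\le V^{-1/5}$.

For $x_2=\frac{\lambda+Cx_1}{CV+y}$: here $\lambda/(Cx_1)$ and $y/(CV)$ are $O(V^{-1/5})$. So $x_2=\frac{x_1}V(1+O(V^{-1/5}))=\frac1y(1+O(V^{-1/5}))$.

For $x_3=\frac{\lambda+Cx_2}{Cx_1+V}$: no summand is negligible, because $y$ may be of any size. Replacing $x_2$ and $x_1$ by their leading terms,
$$x_3=\frac{\lambda+C/y}{CV/y+V}(1+O(V^{-1/5}))=\frac{\lambda y+C}{V(y+C)}(1+O(V^{-1/5})).$$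
Since $\frac{\lambda y+C}{y+C}\le\max(1,\lambda)$, we also have $x_3=O(1/V)$.

For $x_4=\frac{\lambda+Cx_3}{Cx_2+x_1}$: $x_3=O(1/V)$, and $x_2/x_1=O(1/V)$. So $x_4=\frac\lambda{x_1}(1+O(1/V))=\frac{\lambda y}V(1+O(V^{-1/2}))$.

For $x_5=\frac{\lambda+Cx_4}{Cx_3+x_2}$: $x_4=O(y/V)=O(V^{-1/5})$, and $x_3/x_2=O(y/V)=O(V^{-1/5})$. So $x_5=\frac\lambda{x_2}(1+O(V^{-1/5}))=\lambda y(1+O(V^{-1/5}))$.

For $x_6=\frac{\lambda+Cx_5}{Cx_4+x_3}$: again no summand is negligible. Inserting leading terms and then multiplying numerator and denominator by $y+C$,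
$$x_6=\frac{\lambda(1+Cy)V}{C\lambda y+\frac{\lambda y+C}{y+C}}(1+O(V^{-1/5}))=\frac{\lambda N(y)V}{C\lambda y(y+C)+\lambda y+C}(1+O(V^{-1/5})).$$
The last denominator is $\lambda(Cy^2+(C^2+1)y)+C=\lambda(N-C)+C=N_\lambda$. So $x_6=VH(y)(1+O(V^{-1/5}))$. $\square$

In the example, $C=1$, $\lambda=\frac12$, $y=1$ give $N=4$, $N_\lambda=1+\frac12\cdot3=\frac52$, $H=\frac{2}{5/2}=0.8$, which explains $100\mapsto80.4$.

**Following the peak height.** The first thing to try for $\lambda<1$ is to show that the large coordinate $V$ grows from one return to the next. This fails outright. We have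
$$N-N_\lambda=(1-\lambda)(N-C),\qquad N_\lambda-\lambda N=(1-\lambda)C, \tag{5}$$
so for $\lambda\neq1$ the number $H(y)=\lambda N/N_\lambda$ lies strictly between $1$ and $\lambda$. For $\lambda<1$ every return multiplies $V$ by about $H(y)<1$. But the next term should also be looked at. It is $x_1\approx V/y$, and one return later it is $x_7\approx \frac{HV}{\lambda y}$. Since $H/\lambda>1$, the second of the two neighboring peaks goes up while the first goes down. The quantity to follow is their sum.

**Definition 7 (the size $\Phi$).** For a state,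
$$\Phi(w,y,V)=V+\frac Vy=V\,\frac{1+y}y .$$

For example, $\Phi(V^{-1},1,V)=2V$. In the computation of Section 2, $\Phi$ goes from $200$ to $x_6(1+1/x_5)\approx239$, while $V$ drops.

On $\mathcal G$ we have $V\le V^{3/2}$ and $V/y\le V^{3/2}$, so
$$V\le\Phi\le2V^{3/2},\qquad V\ge(\Phi/2)^{2/3},\qquad V^{-1/5}=O(\Phi^{-\theta})\ \text{ with }\ \theta=\tfrac2{15}. \tag{6}$$
In particular, on $\mathcal G$, large $\Phi$ forces large $V$.

**Lemma 2.** In the situation of Lemma 1, $\Phi(x_4,x_5,x_6)=\Phi(s)\,\rho(y)\,(1+O(V^{-1/5}))$, where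
$$\rho(y)=\frac{N(y)(1+\lambda y)}{(1+y)N_\lambda(y)}=1+(1-\lambda)\frac{y\,(Cy+C^2-C+1)}{(1+y)N_\lambda(y)}. \tag{7}$$
On $(0,\infty)$ we have $\rho>1$ if $\lambda<1$ and $\rho<1$ if $\lambda>1$. There is a constant $K_0$ with
$$|\log\rho(y)|\le K_0\min(y,1/y). \tag{8}$$

*Proof.* By Lemma 1, $\Phi(x_4,x_5,x_6)=x_6\frac{1+x_5}{x_5}=VH\,\frac{1+\lambda y}{\lambda y}(1+O(V^{-1/5}))$. Dividing by $\Phi(s)=V\frac{1+y}y$ leaves $\frac{H(1+\lambda y)}{\lambda(1+y)}=\frac{N(1+\lambda y)}{N_\lambda(1+y)}$, the first form of $\rho$.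

For the second form put $\beta=C^2+1$, so $N=Cy^2+\beta y+C$ and $N_\lambda=\lambda Cy^2+\lambda\beta y+C$. Then
$$N(1+\lambda y)=\lambda Cy^3+(C+\lambda\beta)y^2+(\beta+\lambda C)y+C,$$
$$(1+y)N_\lambda=\lambda Cy^3+(\lambda C+\lambda\beta)y^2+(\lambda\beta+C)y+C.$$
The difference is $(C-\lambda C)y^2+(\beta+\lambda C-\lambda\beta-C)y=(1-\lambda)\,y\,(Cy+\beta-C)$, which gives (7).

Since $C^2-C+1>0$, the sign of $\rho-1$ is that of $1-\lambda$.

For (8), let first $y\le1$. Then $Cy+C^2-C+1\le C^2+1$ and $(1+y)N_\lambda\ge C$, so $|\rho-1|\le|1-\lambda|\frac{C^2+1}C\,y$. If $y\ge1$, then $Cy+C^2-C+1\le(C^2+1)y$ and $(1+y)N_\lambda\ge y\cdot\lambda Cy^2$, so $|\rho-1|\le|1-\lambda|\frac{C^2+1}{\lambda C}\cdot\frac1y$. Finally $N/N_\lambda\ge\min(1,1/\lambda)$ and $\frac{1+\lambda y}{1+y}\ge\min(1,\lambda)$, so $\rho\ge\min(\lambda,1/\lambda)$. With $|\log t|\le|t-1|/\min(1,t)$ this gives $|\log\rho|\le\max(\lambda,1/\lambda)\,|\rho-1|$, and (8) follows. $\square$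

In the example $\rho(1)=\frac{4\cdot1.5}{2\cdot2.5}=1.2$, and indeed $200\cdot1.2=240$.

**Returns alone are not enough.** Now $\Phi$ grows with each return if $\lambda<1$, so one might iterate returns forever. To leading order a return is $(y,\Phi)\mapsto(\lambda y,\rho(y)\Phi)$, and after infinitely many of them $\Phi$ has been multiplied by $\prod_{i\ge0}\rho(\lambda^iy)$. By (8) this product is finite: the numbers $\lambda^iy$ form a geometric sequence, so the sum of $\min(\lambda^iy,\lambda^{-i}y^{-1})$ is at most $2/(1-\lambda)$. Worse, $V=\Phi y/(1+y)\le\Phi y$ then tends to $0$, so the state leaves the range where Lemma 1 holds. One run of returns gains only a bounded factor.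

What rescues the argument is a change of reading. When $y$ has become small, the dominant peak is $x_1\approx V/y$, not $V$. So read the orbit one step later: the state $(y,V,x_1)$ has new large coordinate about $V/y$ and new middle coordinate $V$, which is large. Its size is again about $V/y\approx\Phi$. Nothing is lost, the middle coordinate is large again, and a new run of returns can start.

## 4. Six-steps, switches, and the change of $\Phi$ along a run

In this section $\lambda\ne1$.

**Definition 8 (moves and runs).** Let $s=(w,y,V)\in\mathcal G$.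

* If $\lambda<1$: when $y\ge V^{-1/3}$ the move is a *six-step* $s\mapsto T^6s$; when $y<V^{-1/3}$ it is a *switch* $s\mapsto Ts=(y,V,x_1)$.
* If $\lambda>1$: when $y\le V^{3/4}$ the move is a *six-step* $s\mapsto T^6s$; when $y>V^{3/4}$ it is a *switch* $s\mapsto T^5s=(x_3,x_4,x_5)$.

A *run* from $s$ consists of the moves performed from $s$ until the first switch, included.

For $C=1$, $\lambda=\frac12$, the state $(\frac1{100},1,100)$ makes a six-step. The state $s=(5\cdot10^{-5},\,0.05,\,1000)$ lies in $\mathcal G$ (as $1000^{-1/2}\approx0.032\le0.05$ and $10^{-6}\le5\cdot10^{-5}\le0.05\cdot1000^{-1/2}$) and $0.05<1000^{-1/3}=0.1$, so it makes a switch: $Ts\approx(0.05,\,1000,\,19990)$. Here $\Phi$ goes from $21000$ to about $20010$, and the new state is in $\mathcal G$, since $1000\le19990^{4/5}\approx2760$ and $0.05\le1000\cdot19990^{-1/2}$. For $\lambda>1$ and $V>1$, the state $(1,V^{4/5},V)\in\mathcal G$ makes a switch. For large $V$, by Lemma 1, the new state is $(\lambda V^{-1},\lambda V^{-1/5},\lambda V^{4/5})$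 up to factors $1+o(1)$: the middle coordinate has become small again, and $\Phi$ is still about $V$.

**Lemma 3 (moves).** There are $M_1,K_1$ such that for $s=(w,y,V)\in\mathcal G$ with $\Phi(s)\ge M_1$ the new state $s'=(w',y',V')$ lies in $\mathcal G$, and:

* after a six-step, $\Phi(s')=\Phi(s)\rho(y)(1+\epsilon)$ and $y'=\lambda y(1+\epsilon')$;
* after a switch, $\Phi(s')=\Phi(s)(1+\epsilon)$; moreover $y'\ge1$ if $\lambda<1$, and $y'\le1$ if $\lambda>1$.

Here $|\epsilon|,|\epsilon'|\le K_1\Phi(s)^{-\theta}$.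

*Proof.* By (6), $\Phi(s)$ large forces $V$ large, and an error $O(V^{-1/5})$ is $O(\Phi^{-\theta})$. Below, $o(1)$ refers to $V\to\infty$ uniformly on $\mathcal G$, and inequalities are claimed for $V$ large. The number $M_1$ is chosen at the end so that all of them, and Lemma 1, hold.

**Step 1 (six-steps).** The formulas for $\Phi(s')$ and $y'=x_5$ are Lemmas 1 and 2, so this step only has to check $s'=(x_4,x_5,x_6)\in\mathcal G$. We have $V'=HV(1+o(1))$ with $H$ between $1$ and $\lambda$, so $V'\asymp V$ and $V'\ge1$. Also $w'/y'=x_4/x_5=V^{-1}(1+o(1))\le V'^{-1/2}$. If we know $y'\ge V'^{-1/2}$, then $w'\ge y'/(2V)$ gives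
$$w'V'^2\ge\frac{y'V'^2}{2V}\ge\frac{V'^{3/2}}{2V}\ge1 .$$
So only the bounds on $y'$ remain.

If $\lambda<1$, then $y\ge V^{-1/3}$ and $\lambda\le H\le1$. So $y'V'^{1/2}\ge cV^{-1/3+1/2}\ge1$. Also $y\le V^{4/5}$ gives
$$y'V'^{-4/5}\le\frac{\lambda V^{4/5}(1+o(1))}{(\lambda V)^{4/5}(1-o(1))}=\lambda^{1/5}(1+o(1))\le1 .$$

If $\lambda>1$, then $y\le V^{3/4}$ and $1\le H\le\lambda$. So $y'V'^{1/2}\ge\lambda(1-o(1))\,yV^{1/2}\ge\lambda(1-o(1))\ge1$, using $y\ge V^{-1/2}$. Also $y'\le2\lambda V^{3/4}\le(V/2)^{4/5}\le V'^{4/5}$.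

**Step 2 (switch for $\lambda<1$).** We check that reading the orbit one step later stays in $\mathcal G$ and barely changes $\Phi$. Here $V^{-1/2}\le y<V^{-1/3}$ and
$$w'=y,\qquad y'=V,\qquad V'=x_1=\tfrac Vy(1+O(V^{-1/2})),\qquad \tfrac12V^{4/3}\le V'\le2V^{3/2}.$$
First, $y'=V\le(\tfrac12V^{4/3})^{4/5}\le V'^{4/5}$, since $(V^{4/3})^{4/5}=V^{16/15}$; and $y'=V\ge1\ge V'^{-1/2}$. Next, $w'/y'=y/V\le V^{-4/3}\le2^{-1/2}V^{-3/4}=(2V^{3/2})^{-1/2}\le V'^{-1/2}$. Last, $w'=y\ge V^{-1/2}\ge4V^{-8/3}=(\frac12V^{4/3})^{-2}\ge V'^{-2}$. So $s'\in\mathcal G$ and $y'\ge1$. Finally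
$$\Phi(s')=V'\Bigl(1+\frac1V\Bigr)=\tfrac Vy(1+O(V^{-1/2})),\qquad \Phi(s)=\tfrac Vy(1+y)=\tfrac Vy(1+O(V^{-1/3})).$$

**Step 3 (switch for $\lambda>1$).** This is the same check for the reading five steps later. Here $V^{3/4}<y\le V^{4/5}$, and Lemma 1 gives
$$w'=x_3=\tfrac\lambda V(1+o(1)),\qquad y'=x_4=\tfrac{\lambda y}V(1+o(1)),\qquad V'=x_5=\lambda y(1+o(1)),$$
where $\frac{\lambda y+C}{y+C}=\lambda(1+o(1))$ because $y\to\infty$. So $V'\ge1$. First, $y'\ge cV^{-1/4}\ge V'^{-1/2}$, since $V'^{-1/2}\le KV^{-3/8}$; and $y'\le KV^{-1/5}\le1\le V'^{4/5}$. Next, $w'/y'\le K/y\le V'^{-1/2}$, since $V'^{-1/2}\ge cy^{-1/2}$ and $y$ is large. Last, $w'V'^2\ge cy^2/V\ge cV^{1/2}\ge1$. So $s'\in\mathcal G$ and $y'\le1$. Finally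
$$\Phi(s')=\frac{x_5(1+x_4)}{x_4}=V(1+O(V^{-1/5})),\qquad\Phi(s)=V(1+\tfrac1y)=V(1+O(V^{-3/4})).\qquad\square$$

**Lemma 4 (runs).** There are $M\ge1$, $K_2\ge1$ and $\kappa>1$ such that if $s\in\mathcal G$, $\Phi_0:=\Phi(s)\ge M$, and a run is performed from $s$, then:

1. the switch occurs after at most $K_2\log\Phi_0$ moves (itself included), all states at ends of moves lie in $\mathcal G$, and $K_2^{-1}\Phi_0\le\Phi_j\le K_2\Phi_0$ for the value $\Phi_j$ after each move $j$ of the run;
2. if $\lambda<1$ and $y(s)\ge1$, the final state has $\Phi\ge\kappa\Phi_0$; if $\lambda>1$ and $y(s)\le1$, the final state has $\Phi\le\kappa^{-1}\Phi_0$.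

*Proof.* Let $(w_j,y_j,V_j)$ be the state after $j$ moves. Put
$$\mu=\sqrt{\min(\lambda,1/\lambda)}<1,\qquad K_3=\exp\Bigl(1+\frac{2K_0}{1-\mu}\Bigr),\qquad K_4=\frac2{\log(1/\mu)},$$
$$\eta=2K_1(\Phi_0/K_3)^{-\theta}(K_4\log\Phi_0+1).$$
As $\Phi_0\to\infty$ we have $\eta\to0$. Choose $M\ge1$ so large that $\Phi_0\ge M$ implies $\eta\le1$, $\Phi_0/K_3\ge M_1$, and $K_1(\Phi_0/K_3)^{-\theta}\le\min(\frac12,1-\mu)$; later $M$ is increased a few more times. If $|\epsilon'|\le1-\mu$, then for $\lambda<1$ we have $\lambda(1+\epsilon')\le\mu^2(2-\mu)\le\mu$, because $\mu(2-\mu)\le1$; and for $\lambda>1$ we have $\lambda(1+\epsilon')\ge\mu^{-2}\mu=1/\mu$. So as long as $\Phi\ge\Phi_0/K_3$, each six-step multiplies $y$ by at most $\mu$ (if $\lambda<1$) or by at least $1/\mu$ (if $\lambda>1$).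

**Step 1 (six-steps change $\Phi$ by a bounded factor).** This step keeps us in the range where Lemma 3 applies. Suppose the first $j\le K_4\log\Phi_0$ moves are six-steps. We show $|\log(\Phi_j/\Phi_0)|\le\log K_3$ by induction on $j$; for $j=0$ this is trivial. If the bound holds for all $i<j$, then $\Phi_i\ge\Phi_0/K_3\ge M_1$, so Lemma 3 applies to each of the states $i<j$, with errors at most $K_1(\Phi_0/K_3)^{-\theta}\le\frac12$. The ratios $y_{i+1}/y_i$ are all $\le\mu$ or all $\ge1/\mu$. Hence the sum of $1/y_i$ over the $i<j$ with $y_i\ge1$, and the sum of $y_i$ over those with $y_i<1$, are dominated by geometric series with first term at most $1$ and ratio $\mu$, so each is at most $1/(1-\mu)$. Therefore $\sum_{i<j}\min(y_i,1/y_i)\le2/(1-\mu)$. By (8), Lemma 3, and $|\log(1+\epsilon)|\le2|\epsilon|$ for $|\epsilon|\le\frac12$,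
$$\Bigl|\log\frac{\Phi_j}{\Phi_0}\Bigr|\le K_0\sum_{i<j}\min(y_i,1/y_i)+2jK_1(\Phi_0/K_3)^{-\theta}\le\frac{2K_0}{1-\mu}+\eta\le\log K_3 .$$

**Step 2 (a switch must occur).** We show that $y$ runs out of room. In the situation of Step 1, $V_i\le\Phi_i\le K_3\Phi_0$ for $i\le j$, so the definition of $\mathcal G$ gives $y_i\in[(K_3\Phi_0)^{-1/2},(K_3\Phi_0)^{4/5}]$. Hence
$$j\log(1/\mu)\le\bigl|\log(y_j/y_0)\bigr|\le\tfrac{13}{10}\log(K_3\Phi_0),\qquad\text{that is,}\qquad j\le\tfrac{13}{20}K_4\log(K_3\Phi_0).$$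
For $M$ large the right side is less than $K_4\log\Phi_0-1$. So the first $\lfloor K_4\log\Phi_0\rfloor$ moves cannot all be six-steps, and a switch occurs among them. It is made from a state with $\Phi\ge\Phi_0/K_3\ge M_1$, so Lemma 3 applies to it; it contributes one more factor $1+\epsilon$, for which the summand $+1$ in $\eta$ was included. So the bound of Step 1 holds after the switch too, and statement 1 holds with $K_2=\max(K_3,K_4)\ge1$. Note also that the product of all factors $1+\epsilon$ in the run lies in $[e^{-\eta},e^\eta]$, and that all $V_i\ge(\Phi_0/(2K_3))^{2/3}$ are as large as we like when $M$ is large.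

**Step 3 (gain for $\lambda<1$).** We find one six-step made at a moderate value of $y$, where $\rho$ is bounded away from $1$. Let $y_0\ge1$ and let the switch be made from state $J$. Then $y_J<V_J^{-1/3}\le1$, so $J\ge1$, and there is a first $i\le J$ with $y_i<1$. Then $i\ge1$, $y_{i-1}\ge1$, and $y_i=\lambda y_{i-1}(1+\epsilon')\ge\lambda/2$. Since $V_i$ is large, $y_i\ge\lambda/2\ge V_i^{-1/3}$, so the move from state $i$ is a six-step. Its factor is $\rho(y_i)\ge\rho_*:=\min_{[\lambda/2,1]}\rho>1$. All other $\rho$-factors exceed $1$. So the final value of $\Phi$ is at least $\rho_*e^{-\eta}\Phi_0\ge\kappa\Phi_0$ with $\kappa=\sqrt{\rho_*}$, for $M$ large.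

**Step 4 (loss for $\lambda>1$).** This is the mirror image. Let $y_0\le1$ and let the switch be made from state $J$. Then $y_J>V_J^{3/4}\ge1$, so $J\ge1$ and there is a first $i\le J$ with $y_i>1$. Then $y_{i-1}\le1$ and $1<y_i\le2\lambda\le V_i^{3/4}$, so the move from state $i$ is a six-step with factor $\rho(y_i)\le\rho_*:=\max_{[1,2\lambda]}\rho<1$. All other $\rho$-factors are less than $1$. So the final $\Phi$ is at most $\rho_*e^\eta\Phi_0\le\sqrt{\rho_*}\,\Phi_0=:\kappa^{-1}\Phi_0$, for $M$ large. $\square$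

## 5. The case $\lambda<1$: endless runs and growth like $e^{c\sqrt n}$

**Step 1 (the initial set).** We name the starting states. Let $S$ be the set of $s\in\mathcal G$ with $\Phi(s)\ge M$ and $y(s)\ge1$. It contains the nonempty open set of $(w,y,V)$ with $V>\max(M,1)$, $1<y<V^{4/5}$, $V^{-2}<w<yV^{-1/2}$, because $\Phi\ge V$. It contains $(V^{-1},1,V)$ for all large $V$, since $V^{-2}\le V^{-1}\le V^{-1/2}$ and $\Phi(V^{-1},1,V)=2V$. In the $z$ scale these are the initial conditions $\frac1C(V^{-1},1,V)$.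

**Step 2 (the runs never stop, and the solution is unbounded).** We iterate Lemma 4. Let $s\in S$. The run from $s$ ends, after its switch, in a state of $\mathcal G$ with $\Phi\ge\kappa\Phi(s)\ge M$, and by Lemma 3 this state has $y\ge1$. So it is again in $S$, and the argument repeats indefinitely. Let $\Psi_0=\Phi(s)$ and let $\Psi_k$ be the value of $\Phi$ just after the $k$-th switch. Then
$$\kappa\Psi_k\le\Psi_{k+1}\le K_2\Psi_k\quad(k\ge0),\qquad\Psi_0\ge M\ge1,\qquad\Psi_k\to\infty. \tag{9}$$
The third coordinate $V$ of the state after the $k$-th switch is a term of the solution, and by (6) it is at least $(\Psi_k/2)^{2/3}\to\infty$. So $\limsup x_n=\infty$. This already proves the conjecture.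

**Step 3 (small terms).** We show $\liminf x_n=0$. Apply Lemma 1 to the state after the $k$-th switch: three steps later there is a term $x_3=O(1/V)$, and $V\to\infty$ along these states.

**Step 4 (the time of the $k$-th switch is of order $k^2$).** This step converts numbers of runs into numbers of steps. Constants may now depend on the solution. By (9), $k\log\kappa\le\log\Psi_k\le\log\Psi_0+k\log K_2$, so $\log\Psi_k\asymp k$ for $k\ge1$. Let $t_k$ be the index of the third coordinate of the state after the $k$-th switch, with $t_0=0$. Each move takes one or six steps, so $t_{k+1}-t_k$ is between the number of moves of the run starting at $t_k$ and six times that number. By Lemma 4 this number is at most $K_2\log\Psi_k$. Conversely, if the switch ending that run is made from its state $J$, then $y$ has gone from $\ge1$ to below $V_J^{-1/3}$, where $V_J\ge(\Phi_J/2)^{2/3}\ge(\Psi_k/(2K_2))^{2/3}$, and each six-step multiplies $y$ by at least $\lambda/2$. So $(\lambda/2)^J\le(\Psi_k/(2K_2))^{-2/9}$, which gives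 $J\ge\frac{2}{9}\log(\Psi_k/(2K_2))/\log(2/\lambda)\ge c\log\Psi_k$ for $k$ large. Hence $t_{k+1}-t_k\asymp k$ for $k$ large, and summing, $t_k\asymp k^2$ for $k$ large.

**Step 5 (two-sided bound for the maximum).** We compare the terms with $\Psi_k$. In the run starting at $t_k$ every $\Phi$ is at most $K_2\Psi_k$. Every term met in that run is $O(\Phi)$ for the state $(w,y,V)$ at the start of its move: $V\le\Phi$; $w\le y\le V$; $x_1=O(V/y)$ with $V/y\le\Phi$; $x_2=O(1/y)$ with $1/y\le V/y$; $x_3,x_4=O(1)$; $x_5=O(y)$; $x_6=O(V)$. So all terms in that run are $O(\Psi_k)$. Since $\Psi_k$ increases with $k$, for $t_k\le n<t_{k+1}$ we have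
$$(\Psi_k/2)^{2/3}\le x_{t_k}\le\max_{m\le n}x_m\le K\Psi_k .$$
For large $n$ the logarithms of both ends are $\asymp k$, and $k\asymp\sqrt n$ by Step 4. So $\log\max_{m\le n}x_m\asymp\sqrt n$. Passing to $z_n=x_n/C$ changes the logarithm by a constant. This proves part (a). $\blacksquare$

## 6. The case $\lambda=1$: convergence to six-cycles

Shift the index so that $x_n>0$ for $n\ge0$. The cycles (3) satisfy $x_{n+1}x_{n-1}=x_n$, so we measure the failure of this relation. Put
$$e_n=x_{n+1}x_{n-1}-x_n\ (n\ge1),\qquad D_n=Cx_{n-1}+x_{n-2}\ (n\ge2).$$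
For example, with $C=1$ and $(x_0,x_1,x_2)=(1,1,2)$ we get $x_3=\frac32$, $e_1=1$, $e_2=-\frac12$, $D_2=2$.

**Step 1 (two identities).** We find how $e_n$ evolves. Equation (2) says $x_{n+1}D_n=1+Cx_n$. Writing out $D_n$,
$$x_{n+1}x_{n-2}=1+Cx_n-Cx_{n+1}x_{n-1}=1-Ce_n\qquad(n\ge2). \tag{10}$$
Also, since $x_nD_n=Cx_nx_{n-1}+x_nx_{n-2}$,
$$e_nD_n=(1+Cx_n)x_{n-1}-x_nD_n=x_{n-1}-x_nx_{n-2}=-e_{n-1}\qquad(n\ge2). \tag{11}$$
In the example, $e_2D_2=-1=-e_1$ and $x_3x_0=\frac32=1-e_2$.

**Step 2 (the case of an exact zero, and signs).** We dispose of the degenerate case and record signs. If some $e_n=0$, then by (11) all later $e$'s vanish, so from then on $x_{m+1}=x_m/x_{m-1}$ and the solution is eventually one of the cycles (3), with the asserted relation. Otherwise the $e_n$ are nonzero and alternate in sign, because $D_n>0$. Shifting the index by one if necessary, assume $e_n>0$ for $n$ even. Put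
$$q_j=x_jx_{j+3}=1-Ce_{j+2}\qquad(j\ge0).$$
Then $0<q_j<1$ for $j$ even and $q_j>1$ for $j$ odd.

**Step 3 (exponential decay of a rescaled error).** Let $g_n=|e_n|/x_{n+1}$. By (11) and $D_n=(1+Cx_n)/x_{n+1}$,
$$g_n=\frac{|e_{n-1}|}{1+Cx_n}=\frac{g_{n-1}}{C+1/x_n}\quad(n\ge2),\qquad\text{so}\qquad g_n=g_1\prod_{k=2}^n\bigl(C+1/x_k\bigr)^{-1}. \tag{12}$$
The obvious attempt is to bound each factor below $1$. For $C<1$ this fails as soon as $x_k>1/(1-C)$, and for $C=1$ it gives no uniform rate unless the $x_k$ are known to be bounded. But large terms are followed three steps later by small ones, because $x_kx_{k+3}=q_k$. So pair each even $k\ge2$ with $k+3$, whenever $k+3\le n$. By the Cauchy–Schwarz inequality,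
$$\Bigl(C+\frac1{x_k}\Bigr)\Bigl(C+\frac1{x_{k+3}}\Bigr)\ge\Bigl(C+\frac1{\sqrt{x_kx_{k+3}}}\Bigr)^2=\bigl(C+q_k^{-1/2}\bigr)^2>(1+C)^2,$$
since $q_k<1$ for $k$ even. Every odd index in $[5,n]$ is the partner of exactly one even index. So the unpaired indices in $\{2,\ldots,n\}$ are among the index $3$ and the even ones of $n-2,n-1,n$, of which there are at most two. If $u\le3$ is the number of unpaired indices, the paired ones number $n-1-u$, and each unpaired factor $(C+1/x_k)^{-1}$ is less than $1/C$. So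
$$g_n\le g_1(1+C)^{-(n-1-u)}C^{-u}\le K'(1+C)^{-n},\qquad K'=g_1(1+C)^4\max(1,C^{-3}).$$

**Step 4 (from $g_n$ back to $e_n$).** We need one-sided bounds on the terms. We have $x_{j+6}/x_j=q_{j+3}/q_j$. For $j$ odd, $q_{j+3}<1<q_j$, so the ratio is less than $1$. For $j$ even, $q_{j+3}>1>q_j$, so the ratio is greater than $1$. With $B=\max(x_1,x_3,x_5)$ and $b=\min(x_0,x_2,x_4)$ we get $x_j\le B$ for all odd $j$ and $x_j\ge b$ for all even $j$. For $n$ even, $n+1$ is odd, and $|e_n|=g_nx_{n+1}\le Bg_n$. For $n\ge3$ odd, $n-1$ is even, and $|e_n|=e_{n-1}/D_n\le e_{n-1}/(Cx_{n-1})\le e_{n-1}/(Cb)$. So $e_n\to0$ exponentially.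

**Step 5 (the limit cycle).** Finally we pass to the limit. Since $q_j=1-Ce_{j+2}$, we have $\sum|\log q_j|<\infty$. As $\log x_{j+6}-\log x_j=\log q_{j+3}-\log q_j$, for each $j$ the sequence $x_{j+6k}$ converges as $k\to\infty$ to a positive limit. The limits form a period-six sequence $p$ of positive numbers. Since $e_n\to0$, it satisfies $p_{n+1}p_{n-1}=p_n$. Hence $p_{n+1}p_{n-2}=p_np_{n-2}/p_{n-1}=1$, and so $p_{n+1}(Cp_{n-1}+p_{n-2})=Cp_n+1$: $p$ solves (2) with $\lambda=1$. In terms of $z=x/C$ the relation $p_{n+1}p_{n-1}=p_n$ reads $Cz_{n+1}z_{n-1}=z_n$. This proves part (b). $\blacksquare$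

## 7. The case $\lambda>1$: the piecewise linear skeleton and boundedness

Lemma 4 says that for $\lambda>1$ each run that starts with $y\le1$ multiplies $\Phi$ by a factor at most $\kappa^{-1}<1$. So large orbits inside $\mathcal G$ come down. Now we must control every orbit, including those that start far from $\mathcal G$. For this we look at the equation on the logarithmic scale.

**Definition 9 (logarithmic coordinates and the skeleton map).** For a state $s=(a,b,c)$ let $\ell(s)=(\log a,\log b,\log c)$ and $L(s)=|\ell(s)|$, where $|\cdot|$ is the sup norm on $\mathbb R^3$. Let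
$$\tau(A,B,\Gamma)=\bigl(B,\ \Gamma,\ \max(0,\Gamma)-\max(A,B)\bigr).$$

For example, $\tau(0,0,1)=(0,1,1)$; correspondingly $T(1,1,V)=(1,V,\frac{\lambda+CV}{C+1})$, whose logarithms are $0$, $\log V$, $\log V+O(1)$ for $V\ge1$. Continuing from $(0,0,1)$, the sequence of coordinates generated by $\tau$ is $0,0,1,1,0,-1,-1,0,1,\ldots$, and $\tau^6(0,0,1)=(-1,0,1)$.

**Step 1 (comparison of $T$ and $\tau$).** We quantify how well $\tau$ describes $T$. The map $\tau$ is positively homogeneous, that is, $\tau(r\xi)=r\tau(\xi)$ for $r\ge0$. It is $2$-Lipschitz, since $\max(0,\Gamma)$ and $\max(A,B)$ are $1$-Lipschitz in the sup norm; with $\tau(0)=0$ this gives $|\tau\xi|\le2|\xi|$. The quotient $(\lambda+Cc)/\max(1,c)$ lies in $[\min(\lambda,C),\lambda+C]$, and $(Cb+a)/\max(a,b)$ lies in $[\min(C,1),C+1]$. Taking logarithms, $|\ell(Ts)-\tau\ell(s)|\le k_0$ for a constant $k_0$. Then $|\ell(T^ns)-\tau^n\ell(s)|\le(2^n-1)k_0$ by induction, because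
$$|\ell(T^{n+1}s)-\tau^{n+1}\ell(s)|\le|\ell(T\,T^ns)-\tau\ell(T^ns)|+|\tau\ell(T^ns)-\tau\tau^n\ell(s)|\le k_0+2(2^n-1)k_0 .$$
So
$$|\ell(T^ns)-\tau^n\ell(s)|\le2^nk_0,\qquad L(T^ns)\le2^n(L(s)+k_0). \tag{13}$$

Let
$$\mathcal T=\{(A,B,\Gamma):\ \Gamma>0,\quad-\tfrac\Gamma2<B<\tfrac{4\Gamma}5,\quad-2\Gamma<A<B-\tfrac\Gamma2\},$$
an open cone. It is the logarithmic picture of $\mathcal G$: if $\ell(s)\in\mathcal T$ then $s\in\mathcal G$. For example $(-1,0,1)\in\mathcal T$. On $\mathcal G$ all three logarithms are at most $2\log V$ in absolute value, so $L\le2\log V\le2\log\Phi$.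

**Lemma 5.** For every unit vector $\xi$ some $\tau^n\xi$ ($n\ge0$) lies in $U:=\{|\cdot|<\frac12\}\cup\mathcal T$.

*Proof.* Write $\tau^n\xi=(X_{n-2},X_{n-1},X_n)$ and $d_n=X_{n-2}-X_{n-1}+X_n$. The number $d_n$ is the logarithmic version of the failure of $x_nx_{n-2}=x_{n-1}$.

**Step A ($|d_n|$ does not increase).** We compute the evolution of $d_n$. With $(a,b,c)=(X_{n-2},X_{n-1},X_n)$ we have $a-b=d_n-c$, so
$$d_{n+1}=b-c+\max(0,c)-\max(a,b)=\max(0,-c)-\max(0,a-b)=\max(0,-X_n)-\max(0,d_n-X_n). \tag{14}$$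
Since $t\mapsto\max(0,t)$ is nondecreasing and $1$-Lipschitz, $d_{n+1}$ is zero or has sign opposite to that of $d_n$, and $|d_{n+1}|\le|d_n|$. Let $\Delta=\lim|d_n|$.

**Step B ($\Delta=0$).** We show that orbits approach the plane $d=0$. Suppose $\Delta>0$. Then all $|d_n|\ge\Delta$ and the signs strictly alternate. If $d_n<0$, then $d_{n+1}>0$ and (14) gives $\Delta\le d_{n+1}\le\max(0,-X_n)$, so $X_n\le-\Delta$. If $d_n>0$, then $\Delta\le|d_{n+1}|\le\max(0,d_n-X_n)$, so $X_n\le d_n-\Delta$. Since $|d_n|\to\Delta$, in both cases $X_n\le\Delta/2$ for all large $n$. Choose $n$ large with $d_{n+1}<0$. Then $X_{n+1}\le-\Delta$ by the first case, but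
$$X_{n+1}=\max(0,X_n)-\max(X_{n-1},X_{n-2})\ge0-\frac\Delta2 ,$$
a contradiction.

**Step C (orbits on the plane $P=\{A-B+\Gamma=0\}$ meet $\mathcal T$).** Here everything is explicit. If $d_0=0$, then all $d_n=0$ and $X_{n+1}=X_n-X_{n-1}$, hence $X_{n+3}=X_{n+2}-X_{n+1}=-X_n$ and the orbit is $6$-periodic. (So on this plane the logarithmic scale shows neither growth nor decay; that information is in the constant factors $\rho$.) If $\xi\ne0$, extend the sequence to a $6$-periodic sequence on $\mathbb Z$. Because $X_{n+3}=-X_n$, its maximum $v=X_m$ is positive. Let $u=X_{m-1}\le v$. From $X_{m+1}=v-u\le v$ we get $u\ge0$. Also $X_{m-2}=X_{m-1}-X_m=u-v$ and $X_{m-3}=-X_m=-v$.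

If $u<\frac45v$, then $(X_{m-2},X_{m-1},X_m)=(u-v,u,v)\in\mathcal T$, since $-\frac v2<u<\frac45v$ and $-2v<u-v<u-\frac v2$.

If $u\ge\frac45v$, then $u>0$, $v\le\frac54u$, and $(X_{m-3},X_{m-2},X_{m-1})=(-v,u-v,u)\in\mathcal T$, since $-\frac u2<-\frac u4\le u-v\le0<\frac45u$ and $-2u<-\frac54u\le-v=(u-v)-u<(u-v)-\frac u2$.

By periodicity each unit vector $\xi$ of $P$ has $\tau^j\xi\in\mathcal T$ for some $0\le j\le5$.

**Step D (a neighborhood of the plane, and conclusion).** We pass from $P$ to nearby vectors by compactness. The set $W=\bigcup_{j\le5}\tau^{-j}(\mathcal T)$ is open and contains all unit vectors of $P$. On the compact set of unit vectors outside $W$ the continuous function $|A-B+\Gamma|$ does not vanish. Hence there is $\delta'>0$ such that every unit vector with $|A-B+\Gamma|<\delta'$ lies in $W$. Now let $\xi$ be a unit vector. If some $|\tau^n\xi|<\frac12$, we are done. Otherwise $|d_n|/|\tau^n\xi|\le2|d_n|\to0$ by Step B, so for some $n$ the normalized vector $\tau^n\xi/|\tau^n\xi|$ lies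 in $W$. By homogeneity some $\tau^{n+j}\xi$ with $j\le5$ lies in the cone $\mathcal T$. $\square$

**Lemma 6.** Let $M$ be as in Lemma 4. There are $n_*$ and $R_0\ge1+2\log M$ such that if $L(s)>R_0$, then for some $0\le n\le n_*$ either $L(T^ns)<\frac12L(s)$, or $T^ns\in\mathcal G$ and $\Phi(T^ns)\ge M$.

*Proof.* We transfer Lemma 5 from $\tau$ to $T$. The sets $\tau^{-n}(U)$, $n\ge0$, are open and cover the compact unit sphere, so there is $n_*$ such that each unit vector $\xi$ has $\tau^n\xi\in U$ for some $n\le n_*$. The continuous function $\max_{n\le n_*}\operatorname{dist}(\tau^n\xi,\mathbb R^3\setminus U)$ is positive on the sphere, hence at least some $\delta>0$. Put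
$$R_0=1+2^{n_*}k_0/\delta+4\log M .$$
Let $R=L(s)>R_0$ and $\xi=\ell(s)/R$. By (13) and homogeneity, $|\ell(T^ns)/R-\tau^n\xi|\le2^{n_*}k_0/R<\delta$ for all $n\le n_*$. Choosing $n$ with $\operatorname{dist}(\tau^n\xi,\mathbb R^3\setminus U)\ge\delta$, we get $\ell(T^ns)/R\in U$. If $L(T^ns)\ge R/2$, this point is not in the ball, so it lies in the cone $\mathcal T$. Then $\ell(T^ns)\in\mathcal T$ and $T^ns\in\mathcal G$. Since $L\le2\log V$ on $\mathcal G$, $\Phi(T^ns)\ge V\ge e^{L(T^ns)/2}\ge e^{R/4}\ge M$. $\square$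

**Step 2 (every excursion ends, with a bound).** Call $s$ *low* if $L(s)\le R_0$. We claim: there is a nondecreasing function $f$ such that from any non-low $s$ the orbit reaches a low state, and $L\le f(L(s))$ until then.

*First stage.* Apply Lemma 6 repeatedly. As long as its first alternative occurs, $L$ is more than halved. So after finitely many applications we reach a low state or a state $s'\in\mathcal G$ with $\Phi(s')\ge M$. Each application starts from a state with $L$ at most $L(s)$ and takes at most $n_*$ steps, so by (13) $L\le2^{n_*}(L(s)+k_0)$ throughout this stage, its end included.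

*Second stage.* From $s'$ perform a run. By Lemma 4, $\Phi\le K_2\Phi(s')$ at the ends of its moves, and by Lemma 3 the state after the switch lies in $\mathcal G$ with $y\le1$. As long as $\Phi\ge M$ at the end of a run, perform another run. By Lemma 4(2) it multiplies $\Phi$ by at most $\kappa^{-1}<1$, and it again ends in $\mathcal G$ with $y\le1$. So after finitely many runs we reach a state of $\mathcal G$ with $\Phi<M$, where $L\le2\log\Phi\le2\log M\le R_0$: a low state. Every run after the first starts with $\Phi\le K_2\Phi(s')$, so all states at ends of moves have $\Phi\le K_2^2\Phi(s')$ and hence $L\le2\log(K_2^2\Phi(s'))$. Every other state comes at most $5$ steps after such a state or after $s'$, so by (13) it has $L\le2^5\bigl(2\log(K_2^2\Phi(s'))+k_0\bigr)$. Finally, by (6), $\Phi(s')\le2V^{3/2}\le2e^{\frac32L(s')}$, where $V$ is the third coordinate of $s'$, and $L(s')\le2^{n_*}(L(s)+k_0)$. Inserting these bounds gives a nondecreasing function $f$ of $L(s)$, and the claim is proved.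

**Step 3 (a uniform eventual bound).** We combine the excursions. By Step 2 every orbit of positive states reaches a low state. After a low state the next state has $L\le2(R_0+k_0)$ by (13). Either it is low, or it begins an excursion on which $L\le f(2R_0+2k_0)$ and which ends at a low state. Repeating this, from the first low state on,
$$|\log x_n|\le\Lambda:=\max\bigl(R_0,\,f(2R_0+2k_0)\bigr),$$
and $\Lambda$ depends only on $\lambda$ and $C$. An arbitrary solution has positive terms from index $1$ on, so this applies to it after a shift. With $z_n=x_n/C$, every solution eventually lies in $[m,M']$ for $m=e^{-\Lambda}/C$ and $M'=e^{\Lambda}/C$. This proves part (c), and with it the theorem: equation (1) has an unbounded solution exactly when $\alpha C^2<1$. $\blacksquare$
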